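# Towers of power sets, and why measurable cardinals alone do not bound quotients

## 1. A tower of cardinals and their power sets

Fix an infinite cardinal $\mu$ and regular uncountable cardinals $\lambda_0<\lambda_1<\lambda_2<\cdots$ with $2^{\lambda_n}\le\lambda_{n+1}$. Write $S^{\lambda}_\omega=\{\xi<\lambda:\operatorname{cf}\xi=\omega\}$. Over this sequence we build a structure $B$ with two sorts $X_n,Q_n$ at each level $n<\omega$:

* $X_n=\lambda_n$ with its usual strict order $<$, and $Q_n=\mathcal P(\lambda_n)$;
* $E\subseteq X_n\times Q_n$ is membership;
* $\neg:Q_n\to Q_n$ is complement, and $\bigcap:Q_n^\mu\to Q_n$ is intersection of $\mu$ sets;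
* $t:X_n\to Q_n$ sends $\xi$ to the tail $[\xi,\lambda_n)$;
* $f:X_n\to X_n$ is a function such that $f^{-1}(\alpha)\cap S^{\lambda_n}_\omega$ is stationary in $\lambda_n$ for every $\alpha<\lambda_n$;
* $g:Q_n\to X_{n+1}$ is an injection.

Such an $f$ exists by Solovay's theorem: split the stationary set $S_\omega^{\lambda_n}$ into $\lambda_n$ disjoint stationary pieces, let $f$ be constant with value $\alpha$ on the $\alpha$-th piece, and $0$ elsewhere. Such a $g$ exists because $2^{\lambda_n}\le\lambda_{n+1}$.

Here is what $B$ is for. Suppose that no $\lambda_n$ carries a certain kind of ultrafilter (defined below). Then $B$ cannot be mapped in two different ways into one and the same structure of its kind: any two structure-preserving maps $j_0,j_1:B\to C$ are equal. In categorical words, the map from the empty structure to $B$ is an epimorphism, although $B$ can be as large as we like. So the empty structure has a proper class of quotients.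

**Definition (completeness, uniformity).** A filter is *$\delta$-complete* if it is closed under intersections of fewer than $\delta$ members. So $\mu^+$-complete means closed under intersections of $\mu$ members. An ultrafilter on a regular cardinal $\lambda$ is *uniform* if all its members have size $\lambda$.

For regular $\lambda$, uniform is equivalent to containing all tails $[\xi,\lambda)$. If all members have size $\lambda$, then $\xi$ is not a member, so $[\xi,\lambda)$ is. If all tails are members, every member meets every tail, so it is unbounded and has size $\lambda$. For example, every nonprincipal ultrafilter on $\omega$ is uniform, and none is $\aleph_1$-complete, since $\bigcap_n[n,\omega)=\emptyset$. On the other side, an uncountable cardinal $\kappa$ is *measurable* if it carries a nonprincipal $\kappa$-complete ultrafilter. This ultrafilter is uniform, since a set of size $<\kappa$ is a union of fewer than $\kappa$ singletons, none of which is a member.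

## 2. Co-well-powered accessible categories and large cardinals

We work in ZFC.

**Definition (accessible).** Let $\lambda$ be a regular cardinal. An object $S$ is *$\lambda$-presentable* if $\operatorname{Hom}(S,-)$ preserves $\lambda$-directed colimits. A category is *$\lambda$-accessible* if it has $\lambda$-directed colimits and there is a set $\mathcal A$ of $\lambda$-presentable objects such that every object is a $\lambda$-directed colimit of objects from $\mathcal A$. It is *accessible* if it is $\lambda$-accessible for some regular $\lambda$.

The category of sets is $\aleph_0$-accessible: every set is the directed union of its finite subsets.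

**Definition (co-well-powered).** A *quotient* of $A$ is an epimorphism with domain $A$, taken up to isomorphism under $A$. A category is *co-well-powered* if the quotients of each object form a set.

In sets and functions, epimorphisms are surjections, so quotients of $A$ correspond to equivalence relations on $A$. In sets and injections, an injection $e:A\to B$ that misses some $b$ is not epi: let $C=B\cup\{b'\}$, and compare the inclusion with the map that moves only $b$, to $b'$. So epimorphisms are bijections there. In commutative rings, $\mathbb Z\to\mathbb Q$ is an epimorphism that is not surjective. An epimorphism can therefore have a target larger than its image, and co-well-poweredness is a real condition.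

Two known results frame the matter.

(a) (Makkai–Paré) If there is a proper class of strongly compact cardinals, every accessible category is co-well-powered.

(b) (Adámek–Rosický) If there are only boundedly many measurable cardinals, some accessible category is not co-well-powered.

So "every accessible category is co-well-powered" implies a proper class of measurable cardinals. The problem, posed in "Set-Theoretic Category Theory" (http://www.math.muni.cz/~lieberman/CatsSetsLecture.pdf), is whether a proper class of measurables already suffices in (a). It does not, relative to large cardinals.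

**Theorem 1 (ZFC).** Let $\mu$ be an infinite cardinal. If there is a proper class of regular cardinals $\lambda$ carrying no $\mu^+$-complete uniform ultrafilter, then there is an accessible category $\mathcal K_\mu$ with an initial object that has a proper class of quotients.

**Theorem 2.** If ZFC + "there is an inaccessible limit of measurable cardinals" is consistent, then so is ZFC + "there is a proper class of measurable cardinals" + "there is a proper class of regular cardinals carrying no $\aleph_1$-complete uniform ultrafilter". By Theorem 1 with $\mu=\aleph_0$, the latter theory proves that some accessible category is not co-well-powered.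

These two settle the problem. The next two give the exact strength and the optimal hypothesis.

**Definition (Bagaria–Magidor).** For $\delta\le\kappa$, the cardinal $\kappa$ is *$\delta$-strongly compact* if every $\kappa$-complete filter on any set extends to a $\delta$-complete ultrafilter. An uncountable $\kappa$ is *almost strongly compact* if it is $\delta$-strongly compact for all $\delta<\kappa$.

For example, every infinite cardinal is $\omega$-strongly compact, since every proper filter extends to an ultrafilter. If $\kappa$ is $\delta$-strongly compact, then so is every larger cardinal (it has fewer filters to extend), and $\kappa$ is $\delta'$-strongly compact for every $\delta'\le\delta$.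

**Theorem 3 (ZFC).** The following are equivalent:

1. every accessible category is co-well-powered;
2. for every cardinal $\mu$, all sufficiently large regular $\lambda$ carry a $\mu^+$-complete uniform ultrafilter;
3. for every cardinal $\delta$ there is a $\delta$-strongly compact cardinal;
4. there is a proper class of almost strongly compact cardinals.

Locally, for each infinite $\mu$: $\mathcal K_\mu$ is co-well-powered $\iff$ its initial object has only a set of quotients $\iff$ all sufficiently large regular $\lambda$ carry a $\mu^+$-complete uniform ultrafilter $\iff$ there is a $\mu^+$-strongly compact cardinal.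

**Theorem 4.** In Theorem 2 the hypothesis can be weakened to the consistency of ZFC + "there is a proper class of measurable cardinals".

## 3. One level of the tower, by hand

Why is $B$ so elaborate? Start with a single level and without $f$ and $g$. A *one-level structure* is $(X,Q;<,E,t,\neg,\bigcap)$, where $<$ is a strict linear order on $X$ and, for all elements,
$$x\,E\,\neg q\iff\text{not }x\,E\,q,\qquad x\,E\bigcap_{i<\mu}q_i\iff x\,E\,q_i\text{ for all }i<\mu,\qquad y\,E\,t(x)\iff\text{not }y<x .\tag{3.1}$$
Morphisms preserve $<$, $E$ and the operations. Let $B_\lambda=(\lambda,\mathcal P(\lambda))$ be the obvious one-level structure, for $\lambda$ regular.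

**Lemma 3.1.** Let $j:B_\lambda\to C$ be a morphism of one-level structures and $c\in X^C$. Then $D_c=\{Y\subseteq\lambda:c\,E\,j(Y)\}$ is a $\mu^+$-complete ultrafilter on $\lambda$. If $j(\xi)<c$ for all $\xi<\lambda$, it is uniform.

*Proof.* Since $j$ preserves $\neg$, (3.1) says that exactly one of $Y$, $\lambda\setminus Y$ is in $D_c$. Since $j$ preserves $\bigcap$, for $Y_i\subseteq\lambda$ $(i<\mu)$ we have $\bigcap_iY_i\in D_c$ iff all $Y_i\in D_c$. With repetitions this covers binary intersections. So if $Y\in D_c$ and $Y\subseteq Z$, then $Y\cap Z=Y\in D_c$, hence $Z\in D_c$: the family is upward closed. As it contains some set (any $Y$ or its complement), $\lambda\in D_c$ and so $\emptyset\notin D_c$. If $c$ is above all $j(\xi)$, then not $c<j(\xi)$, so $c\,E\,t(j(\xi))=j(t(\xi))$, and every tail $[\xi,\lambda)=t(\xi)$ is in $D_c$. $\square$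

The converse holds too. If $D$ is a $\mu^+$-complete uniform ultrafilter on $\lambda$, put a new point $c$ on top of $\lambda$, let $Q^C=\mathcal P(\lambda\cup\{c\})$ with true membership, complement, intersection and tails, and let $j$ be the identity on $\lambda$, with $j(Y)=Y\cup\{c\}$ if $Y\in D$ and $j(Y)=Y$ if not. This preserves $\neg$ because $D$ is an ultrafilter, $\bigcap$ because $D$ is $\mu^+$-complete, and $t$ because all tails are in $D$. So *a point above the image is the same thing as a uniform ultrafilter*, and the absence of ultrafilters forces images to be cofinal.

For $\lambda=\omega$ this is visible directly: a point $c$ above all $j(n)$ would satisfy $c\,E\,j(t(n))$ for all $n$, hence $c\,E\,j(\bigcap_nt(n))=j(\emptyset)$, which no point does, because $\emptyset=Y\cap\neg Y$.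

**Where the one-level attempt stops.** Suppose now that all morphisms out of $B_\lambda$ have cofinal image. Are they determined? No. Let $\alpha=\xi+1<\lambda$. Let $X^C$ be $\lambda$ with the point $\alpha$ replaced by two points $a<a'$, and $Q^C=\mathcal P(X^C)$ with the true operations. Define nondecreasing maps $r_0,r_1:X^C\to\lambda$ that are the identity off $\{a,a'\}$, with
$$r_0(a)=r_0(a')=\alpha,\qquad r_1(a)=\xi,\quad r_1(a')=\alpha .$$
Let $j_i(Y)=r_i^{-1}[Y]$ for $Y\subseteq\lambda$, and $j_i(\zeta)=\min\{x:r_i(x)\ge\zeta\}$ for $\zeta<\lambda$. So $j_0(\alpha)=a$ and $j_1(\alpha)=a'$, and both are the identity on other ordinals. Preimages commute with complements and intersections; $r_i(j_i(\zeta))=\zeta$ gives preservation of $E$; and $r_i^{-1}[\,[\zeta,\lambda)\,]=\{x:x\ge j_i(\zeta)\}=t(j_i(\zeta))$. So $j_0\ne j_1$ are both morphisms $B_\lambda\to C$.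

The two maps disagree at a successor ordinal. At ordinals of cofinality $\omega$ the operation $\bigcap$ gives control: $j(\xi)$ is then a least upper bound of earlier values. So we can hope that two morphisms agree on many points of cofinality $\omega$, and the task of $f$ is to carry this agreement to *all* points. In the example, $f(\zeta)=\alpha$ for some $\zeta\ne\alpha$ already excludes any compatible $f^C$, since it would give $a=j_0(f(\zeta))=f^C(j_0(\zeta))=f^C(j_1(\zeta))=a'$.

**Agreement on $\lambda$ does not give agreement on $\mathcal P(\lambda)$.** Let $\sigma$ be measurable, $\mu<\sigma<\lambda$. There are two distinct nonprincipal $\sigma$-complete ultrafilters $D\ne D'$ on $\sigma$: split $\sigma$ into two sets of size $\sigma$ and push $D$ forward by a permutation that exchanges them. Insert a point $c$ into $\lambda$ just below $\sigma$, above all $\xi<\sigma$, and take all subsets as $Q^C$. Let $j_D$ be the identity on $\lambda$, with $j_D(Y)=Y\cup\{c\}$ if $Y\cap\sigma\in D$ and $j_D(Y)=Y$ otherwise. It preserves $\neg$ and $\bigcap$ as before, and $c\in j_D([\xi,\lambda))$ iff $[\xi,\sigma)\in D$ iff $\xi<\sigma$ iff $\xi\le c$, so it preserves $t$. The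 same holds for $j_{D'}$. The two maps agree on $\lambda$ and differ on $\mathcal P(\lambda)$, and $f^C(c)=c$ makes them preserve $f$ as well. This is why subsets of $\lambda_n$ are coded by points of $\lambda_{n+1}$ through $g$, and why the tower has to be infinite.

## 4. The category $\mathcal K_\mu$ and its accessibility

**Definition ($\mathcal K_\mu$).** An object consists of sets $X_n,Q_n$ $(n<\omega)$, possibly empty, with ${<}\subseteq X_n\times X_n$, $E\subseteq X_n\times Q_n$ and operations
$$f:X_n\to X_n,\quad t:X_n\to Q_n,\quad\neg:Q_n\to Q_n,\quad\textstyle\bigcap:Q_n^\mu\to Q_n,\quad g:Q_n\to X_{n+1},$$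
such that at each level $<$ is a strict linear order, (3.1) holds, and $g$ is injective. Morphisms are families of maps preserving $<$, $E$ and all operations.

The structure $B$ of Section 1 is an object. The empty structure $\emptyset$ is an object (note $\emptyset^\mu=\emptyset$), and it is initial.

**Step 1: morphisms are embeddings.** We need this to handle colimits. Let $j$ be a morphism. By linearity, $j$ is injective on $X_n$ and reflects $<$. If not $x\,E\,q$, then $x\,E\,\neg q$, so $j(x)\,E\,\neg j(q)$, so not $j(x)\,E\,j(q)$; thus $j$ reflects $E$. If $j(q)=j(q')$, then $j(g(q))=g(j(q))=g(j(q'))=j(g(q'))$, so $g(q)=g(q')$ by injectivity on $X_{n+1}$, and $q=q'$ since $g$ is injective. So $j$ is injective on $Q_n$.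

Put $\kappa^*=(2^\mu)^+$. The size of an object is the size of the disjoint union of its sorts.

**Step 2: $\kappa^*$-directed colimits exist.** Form the colimit of underlying sets. Transition maps are embeddings, so this is a directed union. An operation takes at most $\mu<\kappa^*$ arguments, which all come from one stage, so operations are defined on the union, and so are the relations. The axioms are universal, and each instance involves at most $\mu$ elements; it holds because it holds at some stage. The colimit maps are embeddings, and the universal property is inherited from sets.

**Step 3: objects of size $\le2^\mu$ are $\kappa^*$-presentable.** Let $S$ have size $\le2^\mu$ and let $h:S\to\operatorname{colim}C_i$ be a morphism to a $\kappa^*$-directed colimit. Each element of $h[S]$ comes from some $C_i$, and there are fewer than $\kappa^*$ of them, so $h[S]$ lies in the image of one $C_i$. Since $C_i\to\operatorname{colim}C_i$ is an embedding, $h$ factors through it by a morphism, uniquely.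

**Step 4: small objects generate.** A substructure of an object is an object, because the axioms are universal. A subset of size $\le2^\mu$ lies in a substructure of size $\le2^\mu$: close off under the operations in $\mu^+$ steps. Each step produces at most $(2^\mu)^\mu=2^\mu$ elements, $\mu^+\le2^\mu$, and a $\mu$-sequence from the union of the steps occurs at an earlier step. Hence any $2^\mu$ substructures of size $\le2^\mu$ lie in a common one, and every object is the $\kappa^*$-directed union of its substructures of size $\le2^\mu$. These form a set up to isomorphism.

So $\mathcal K_\mu$ is $\kappa^*$-accessible.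

## 5. Any two morphisms out of the tower agree: proof of Theorem 1

Let $\Lambda$ be the class of uncountable regular $\lambda$ carrying no $\mu^+$-complete uniform ultrafilter; assume it is a proper class. Given a cardinal $\rho$, choose $\rho<\lambda_0<\lambda_1<\cdots$ in $\Lambda$ with $2^{\lambda_n}\le\lambda_{n+1}$, and let $B$ be the object of Section 1.

**Proposition 5.1.** Any two morphisms $j_0,j_1:B\to C$ in $\mathcal K_\mu$ are equal. Hence $\emptyset\to B$ is an epimorphism.

*Proof.* Fix $n$, write $\lambda=\lambda_n$ and $X=X_n^C$, and let $j$ be either of $j_0,j_1$. It is strictly increasing on $\lambda$.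

**Step 1: $j[\lambda]$ is cofinal in $X$.** This lets us compare $j_0$ and $j_1$. Otherwise some $c\in X$ has $j(\xi)<c$ for all $\xi<\lambda$, and Lemma 3.1, applied at level $n$, gives a $\mu^+$-complete uniform ultrafilter on $\lambda$, contradicting $\lambda\in\Lambda$.

**Step 2: continuity at cofinality $\omega$.** We claim that if $\xi=\sup_k\xi_k$ with $\xi_k<\xi$ $(k<\omega)$, then $j(\xi)$ is the least upper bound of $\{j(\xi_k):k<\omega\}$ in $X$. Indeed $t(\xi)=\bigcap_kt(\xi_k)$, a $\mu$-ary intersection with repetitions, so $t(j(\xi))=\bigcap_kt(j(\xi_k))$. By (3.1), for $y\in X$: $y\ge j(\xi)$ iff $y\ge j(\xi_k)$ for all $k$.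

**Step 3: $j_0=j_1$ on $\lambda$.** First we find many points of agreement, then $f$ spreads the agreement. Let
$$H=\{\xi<\lambda\text{ limit}:\forall\eta<\xi\ \exists\zeta<\xi\ (j_0(\eta)\le j_1(\zeta)\text{ and }j_1(\eta)\le j_0(\zeta))\}.$$
By Step 1, for each $\eta<\lambda$ some $\zeta<\lambda$ works, since both images are cofinal. So $H$ contains all limit closure points of a function $\lambda\to\lambda$, and it is closed; as $\lambda$ is regular uncountable, $H$ is club. Let $\xi\in H$ with $\operatorname{cf}\xi=\omega$. The sets $j_0[\xi]$ and $j_1[\xi]$ are mutually cofinal, so they have the same upper bounds in $X$. By Step 2, and because $j_i$ is increasing, $j_i(\xi)$ is the least upper bound of $j_i[\xi]$. So $j_0(\xi)=j_1(\xi)$. Now let $\alpha<\lambda$ be arbitrary. The set $f^{-1}(\alpha)\cap S^\lambda_\omega$ is stationary, so it contains some $\xi\in H$, and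
$$j_0(\alpha)=j_0(f(\xi))=f(j_0(\xi))=f(j_1(\xi))=j_1(f(\xi))=j_1(\alpha).$$

**Step 4: $j_0=j_1$ on $\mathcal P(\lambda_n)$.** We use Step 3 at level $n+1$. For $Y\subseteq\lambda_n$,
$$g(j_0(Y))=j_0(g(Y))=j_1(g(Y))=g(j_1(Y)),$$
and $g$ is injective in $C$. So $j_0(Y)=j_1(Y)$. Since $n$ was arbitrary, $j_0=j_1$.

Finally, $\emptyset\to B$ is epi exactly when any two morphisms out of $B$ with the same codomain are equal. $\square$

Since $\rho$ was arbitrary, $\emptyset$ has epimorphisms to objects of arbitrarily large cardinality, so it has a proper class of quotients. This proves Theorem 1. $\blacksquare$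

## 6. An ultrafilter makes stationary sets reflect

To use Theorem 1 next to many measurables, we need a combinatorial reason for $\lambda$ to carry no $\aleph_1$-complete uniform ultrafilter.

**Definition (reflection).** A stationary $S\subseteq\lambda$ *reflects* if $S\cap\beta$ is stationary in $\beta$ for some $\beta<\lambda$ with $\operatorname{cf}\beta>\omega$.

For example, $S^{\omega_2}_\omega$ reflects at every $\beta<\omega_2$ of cofinality $\omega_1$, since every club of $\beta$ contains limits of its own $\omega$-sequences. No subset of $\omega_1$ reflects, for want of $\beta$.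

For an $\aleph_1$-complete ultrafilter $D$ on $\lambda$, the ultrapower of $V$ is well founded; we identify it with a transitive class $M$ and write $j:V\to M$ for the elementary embedding and $[h]$ for the class of $h$. If $D$ is uniform on regular $\lambda$, then $j(\xi)\le[\mathrm{id}]<j(\lambda)$ for all $\xi<\lambda$, since tails are in $D$. So
$$\gamma=\sup j[\lambda]\le[\mathrm{id}]<j(\lambda).\tag{6.1}$$

**Lemma 6.1.** Let $\lambda$ be regular uncountable and let $D$ be an $\aleph_1$-complete uniform ultrafilter on $\lambda$. Then every stationary $S\subseteq S^\lambda_\omega$ reflects.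

*Proof.* We show that $j(S)$ reflects at $\gamma$ in $M$. Since $\operatorname{cf}^V(\gamma)=\lambda>\omega$ and $M\subseteq V$, we have $\operatorname{cf}^M(\gamma)>\omega$. Let $c\in M$ be club in $\gamma$. Let $H$ be the set of limit $\xi<\lambda$ such that for all $\eta<\xi$ there is $\eta'<\xi$ with $c\cap(j(\eta),j(\eta'))\ne\emptyset$. As $c$ and $j[\lambda]$ are both unbounded in $\gamma$, each $\eta<\lambda$ has such an $\eta'<\lambda$, so $H$ is club. Pick $\xi\in H\cap S$, and $e:\omega\to\xi$ cofinal. Then $j(e):\omega\to j(\xi)$ is cofinal with $j(e)(k)=j(e(k))$, because $j(\omega)=\omega$ and $j(k)=k$. So $j(\xi)=\sup j[\xi]$, which is a limit of points of $c$ and is below $j(\xi+1)\le\gamma$. Hence $j(\xi)\in c$, and $j(\xi)\in j(S)$ since $\xi\in S$. So $c$ meets $j(S)$. Thus $M$ satisfies "$j(S)\cap\beta$ is stationary in $\beta$ for some $\beta<j(\lambda)$ with $\operatorname{cf}\beta>\omega$", witnessed by $\gamma$. By elementarity $S$ reflects. $\square$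

So it is enough to arrange, next to a proper class of measurables, a proper class of regular $\lambda$ with a nonreflecting stationary subset of $S^\lambda_\omega$.

## 7. Adding nonreflecting stationary sets above measurables: proof of Theorem 2

A nonreflecting stationary set can be added by approximations of size $<\lambda$. The care is in doing this at unboundedly many $\lambda$ while keeping measurables. We do it at $\lambda_\kappa=(2^\kappa)^+$, so that this single forcing adds no subsets of $\kappa$ and leaves a measure on $\kappa$ intact. The forcing done at smaller stages should have size less than $\kappa$. If we acted at *every* measurable, this would fail at a limit $\kappa$ of measurables: the forcing below $\kappa$ would have size at least $\kappa$, and the argument for small forcing would not apply. So we act only at measurables that are not limits of measurables.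

We use two facts about small forcing.

**Lemma 7.1 (Lévy–Solovay; Jech, *Set Theory*, Thm 21.2).** If $\kappa$ is measurable and $|R|<\kappa$, then $R$ forces $\kappa$ to be measurable.

*Proof.* Let $U$ be a nonprincipal $\kappa$-complete ultrafilter on $\kappa$. We show that in the extension every $h:\kappa\to\rho$ with $\rho<\kappa$ is constant on a member of $U$. Let $\dot h$ be a name for $h$. Given a condition $r$, choose for each $\xi<\kappa$ some $r_\xi\le r$ and $\eta_\xi<\rho$ with $r_\xi\Vdash\dot h(\xi)=\eta_\xi$. There are fewer than $\kappa$ possible pairs, so by $\kappa$-completeness $(r_\xi,\eta_\xi)$ is constant on some $Y\in U$; the constant first entry is an extension of $r$ forcing $\dot h$ to be constant on $Y$. By density the claim follows. Let $\bar U$ be the filter generated by $U$. Applied to $\rho=2$, the claim shows that $\bar U$ is an ultrafilter, and it is nonprincipal. If $X_i\in\bar U$ for $i<\rho<\kappa$, let $h(\xi)$ be the least $i$ with $\xi\notin X_i$, and $\rho$ if there is none. Then $h$ is constant on some $Y\in U$. A constant value $i<\rho$ would give $Y\cap X_i=\emptyset$, which is impossible. So $Y\subseteq\bigcap_iX_i$, and $\bar U$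 is $\kappa$-complete. Also $\kappa$ remains a cardinal, since an injection of $\kappa$ into some $\rho<\kappa$ would be constant on an infinite set. $\square$

**Lemma 7.2.** If $\lambda$ is regular uncountable and $|R|<\lambda$, then $R$ preserves the regularity of $\lambda$, every club of $\lambda$ in the extension contains a club from the ground model, and so stationary subsets of $\lambda$ stay stationary.

*Proof.* A name for a function $\rho\to\lambda$, $\rho<\lambda$, has at most $|R|\cdot\rho<\lambda$ possible values, or finitely many if $|R|$ and $\rho$ are finite; so they are bounded. For a name $\dot H$ of a club, let $F(\eta)<\lambda$ bound all possible values of the least element of $\dot H$ above $\eta$. Then $F$ is in the ground model, and every limit $\xi$ closed under $F$ in the sense that $F(\eta)<\xi$ for $\eta<\xi$ is a limit of elements of $\dot H$. These $\xi$ form a club of the ground model. $\square$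

**The forcing.** Let $\theta$ be an inaccessible limit of measurables. Let $C$ be the set of measurable $\kappa<\theta$ that are not limits of measurables. For any $\tau<\theta$ the least measurable above $\tau$ is in $C$, so $C$ is unbounded in $\theta$. For $\kappa\in C$ let $\lambda_\kappa=(2^\kappa)^+$. Measurable cardinals are inaccessible, so $\lambda_\kappa<\kappa'$ for $\kappa<\kappa'$ in $C$.

Let $P_\kappa$ consist of the functions $p:\alpha\to2$ with $\alpha<\lambda_\kappa$ such that $p(\xi)=1$ implies $\operatorname{cf}\xi=\omega$, and for every limit $\beta\le\alpha$ with $\operatorname{cf}\beta>\omega$ the set $\{\xi<\beta:p(\xi)=1\}$ is nonstationary in $\beta$. Order it by reverse inclusion. For example, the function with domain $\omega+1$ and single value $1$ at $\omega$ is a condition. Extending a condition $p$ of length $\alpha$ by zeros to any length below $\lambda_\kappa$ gives a condition, since for the new $\beta>\alpha$ the set in question is bounded in $\beta$.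

Let $P=\prod_{\kappa\in C}P_\kappa$ with full support. For $\kappa_0\in C$ let $P_{<\kappa_0}$ and $P_{\ge\kappa_0}$ be the products over $C\cap\kappa_0$ and $C\setminus\kappa_0$, so $P\cong P_{<\kappa_0}\times P_{\ge\kappa_0}$. Let $G$ be $P$-generic, with induced generics $G_{<\kappa_0},G_{\ge\kappa_0},G_\kappa$.

**Step 1: the part below $\kappa_0$ is small,**
$$|P_{<\kappa_0}|<\kappa_0 .\tag{7.1}$$
As $\kappa_0$ is not a limit of measurables, $C\cap\kappa_0$ is bounded by some infinite $\tau<\kappa_0$. Each $P_\kappa$ with $\kappa\le\tau$ has size at most $2^{(2^\tau)^+}$, so $|P_{<\kappa_0}|\le(2^{(2^\tau)^+})^\tau<\kappa_0$ by inaccessibility.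

**Step 2: the part from $\kappa_0$ on is distributive.** Let $\nu=2^{\kappa_0}$ and let $D_i$ $(i<\nu)$ be dense open in $P_{\ge\kappa_0}$. We claim:
$$\text{below any }u\text{ there is a decreasing }(u_i)_{i\le\nu}\text{ with }u_0=u,\ u_{i+1}\in D_i .\tag{7.2}$$
Moreover, at successor steps the extension into $D_i$ may be chosen arbitrarily. The danger is a limit step, where a union of conditions might become stationary at its new top; we block this by writing zeros along the way. Write $\gamma^\kappa_i=\operatorname{dom}u_i(\kappa)$. Given $u_i$, first extend every coordinate by the value $0$ at $\gamma_i^\kappa$, then extend into $D_i$; this is $u_{i+1}$. At limits take coordinatewise unions.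

Let $i\le\nu$ be a limit and $\kappa\in C\setminus\kappa_0$. Then $\gamma^\kappa_i=\sup_{k<i}\gamma^\kappa_k<\lambda_\kappa$, because $\nu<\lambda_\kappa$ and $\lambda_\kappa$ is regular. Each $\beta<\gamma^\kappa_i$ is below some $\gamma_k^\kappa$, so the requirement at $\beta$ holds. If $\operatorname{cf}\gamma^\kappa_i>\omega$, then $\{\gamma^\kappa_k:k<i\}$ is unbounded in $\gamma_i^\kappa$, and closed because unions were taken at limits; and $u_i(\kappa)$ is $0$ on it. So the set of ones is nonstationary in $\gamma_i^\kappa$, and $u_i$ is a condition. This proves (7.2).

By openness $u_\nu\in\bigcap_iD_i$. Taking $D_i$ to be the conditions that decide $\dot h(i)$, we see that $P_{\ge\kappa_0}$ adds no new functions from $\nu$ to $V$, hence no new (partial) functions to $V$ from, and no new subsets of, sets of $V$ of size $\le\nu$. The same argument in one coordinate shows that $P_\kappa$ alone adds no new functions from $2^\kappa$ to $V$.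

**Step 3: subsets of $\kappa_0$ come from the small part.** We claim
$$\mathcal P(\kappa_0)^{V[G]}=\mathcal P(\kappa_0)^{V[G_{<\kappa_0}]}.\tag{7.3}$$
View $V[G]=V[G_{\ge\kappa_0}][G_{<\kappa_0}]$. A subset of $\kappa_0$ in $V[G]$ has a nice $P_{<\kappa_0}$-name in $V[G_{\ge\kappa_0}]$, coded by a subset of $\kappa_0\times P_{<\kappa_0}$, a set of size $\kappa_0$ in $V$. By Step 2 the name is in $V$.

**Step 4: each $\kappa_0\in C$ stays measurable.** By (7.1) and Lemma 7.1, $\kappa_0$ is measurable in $V[G_{<\kappa_0}]$; let $U$ witness this. By (7.3), $V[G]$ has the same subsets of $\kappa_0$. A sequence of fewer than $\kappa_0$ subsets of $\kappa_0$, and a map collapsing $\kappa_0$ to a smaller ordinal, can be coded by a subset of $\kappa_0$, so $V[G]$ has no new ones. So $U$ still witnesses that $\kappa_0$ is measurable.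

**Step 5: $\theta$ is inaccessible in $V[G]$.** We need this to cut off the universe at $\theta$. It is a strong limit, being a limit of measurable, hence inaccessible, cardinals by Step 4. Let $h:\rho\to\theta$ be in $V[G]$, $\rho<\theta$. Choose $\kappa_0\in C$ above $\rho$ and a $P_{<\kappa_0}$-name $\dot h$ for $h$ in $V[G_{\ge\kappa_0}]$. The partial function that sends $(i,r)\in\rho\times P_{<\kappa_0}$ to the ordinal below $\theta$ that $r$ forces to be $\dot h(i)$, if there is one, has domain of size $<\kappa_0$. By Step 2 it lies in $V$, and its range is bounded in $\theta$ since $\theta$ is regular in $V$. So $h$ is bounded.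

**Step 6: the generic set at $\lambda_\kappa$ is stationary and does not reflect.** Let $\kappa\in C$ and $\lambda=\lambda_\kappa$. We claim that in $V[G]$ the cardinal $\lambda$ is regular and
$$S=\{\xi<\lambda:\exists p\in G_\kappa\ p(\xi)=1\}$$
is a nonreflecting stationary subset of $S^\lambda_\omega$. Let $\kappa'$ be the least element of $C$ above $\kappa$. Then $\lambda<\kappa'$ and $P_{<\kappa'}=P_{<\kappa}\times P_\kappa$. All the assertions concern subsets of $\kappa'$, up to coding, so by (7.3) for $\kappa'$ we may work in $V[G_{<\kappa'}]=V[G_\kappa][G_{<\kappa}]$.

*Regularity.* $P_\kappa$ adds no new functions from $2^\kappa$ to $V$ and $\lambda=(2^\kappa)^+$, so $\lambda$ is regular in $V[G_\kappa]$. Then $P_{<\kappa}$, of size $<\kappa$, keeps $\lambda$ regular by Lemma 7.2.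

*Stationarity in $V[G_\kappa]$.* Let $p$ force that $\dot H\subseteq\lambda$ is club. Build $p=p_0\ge p_1\ge\cdots$ and ordinals with $\operatorname{dom}p_k<\xi_k<\operatorname{dom}p_{k+1}$ and $p_{k+1}\Vdash\xi_k\in\dot H$: extend $p_k$ to decide an element of $\dot H$ above $\operatorname{dom}p_k$, then lengthen by zeros. Let $\gamma=\sup_k\operatorname{dom}p_k=\sup_k\xi_k$ and $q=\bigcup_kp_k\cup\{(\gamma,1)\}$. Since $\operatorname{cf}\gamma=\omega$, the value $1$ at $\gamma$ is allowed and there is no new requirement at $\gamma$, so $q$ is a condition. It forces $\gamma\in\dot H\cap\dot S$.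

*Stationarity in $V[G_\kappa][G_{<\kappa}]$.* This follows from Lemma 7.2, as $|P_{<\kappa}|<\lambda$. Points of $S$ have cofinality $\omega$ in $V$, hence in the extension.

*Nonreflection.* Let $\beta<\lambda$ have uncountable cofinality in the extension. Then it has uncountable cofinality in $V$. Some $p\in G_\kappa$ has $\operatorname{dom}p\ge\beta$, by extending with zeros. So $S\cap\beta=\{\xi<\beta:p(\xi)=1\}$ misses a club of $\beta$ that lies in $V$, and this is still a club in the extension.

**Step 7: the model.** Let $N=(V_\theta)^{V[G]}$. By Steps 5 and 4, $N$ satisfies ZFC + "there is a proper class of measurable cardinals". By Step 6, $N$ has a proper class of regular $\lambda$ with a nonreflecting stationary subset of $S^\lambda_\omega$. By Lemma 6.1 applied in $N$, these $\lambda$ carry no $\aleph_1$-complete uniform ultrafilter in $N$. By Theorem 1 in $N$, the category $\mathcal K_{\aleph_0}$ is accessible and not co-well-powered in $N$. This proves Theorem 2. $\blacksquare$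

## 8. Fine ultrafilters and $\delta$-strong compactness

We turn to Theorem 3. The link between ultrafilters on cardinals and bounds on quotients is the following principle.

**Definition ($\mathrm F(\delta)$, fine ultrafilter).** Let $P_\kappa(Y)=\{s\subseteq Y:|s|<\kappa\}$. An ultrafilter on $P_\kappa(Y)$ is *fine* if it contains $\{s:y\in s\}$ for all $y\in Y$. For $\delta$ regular uncountable, $\mathrm F(\delta)$ says that there is a cardinal $\kappa\ge\delta$ such that for every nonempty $Y$ the set $P_\kappa(Y)$ carries a $\delta$-complete fine ultrafilter.

If $|Y|<\kappa$, the principal ultrafilter at $Y\in P_\kappa(Y)$ is fine; the content is in large $Y$. If $\kappa$ witnesses $\mathrm F(\delta)$, so does every larger $\kappa'$: push forward along $P_\kappa(Y)\subseteq P_{\kappa'}(Y)$.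

**Lemma 8.1.** $\mathrm F(\delta)$ holds iff there is a $\delta$-strongly compact cardinal.

*Proof.* Let $\kappa$ witness $\mathrm F(\delta)$, let $F$ be a $\kappa$-complete filter, and let $W$ be a $\delta$-complete fine ultrafilter on $P_\kappa(F)$. For nonempty $s\in P_\kappa(F)$ choose $x_s\in\bigcap s$, which is possible since $\bigcap s\in F$. Fineness puts the set of nonempty $s$ in $W$. The image of $W$ under $s\mapsto x_s$ is a $\delta$-complete ultrafilter. If $Y\in F$, then $x_s\in Y$ whenever $Y\in s$, and $\{s:Y\in s\}\in W$. So the image extends $F$, and $\kappa$ is $\delta$-strongly compact.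

Conversely, let $\kappa$ be $\delta$-strongly compact. Then so is $\kappa^+$, which is regular. The filter on $P_{\kappa^+}(Y)$ generated by the sets $\{s:z\subseteq s\}$, $z\in P_{\kappa^+}(Y)$, is $\kappa^+$-complete, since a union of at most $\kappa$ sets $z$ is again in $P_{\kappa^+}(Y)$. A $\delta$-complete ultrafilter extending it is fine, as one sees from $z=\{y\}$. $\square$

**Lemma 8.2.** In Theorem 3, (3) and (4) are equivalent.

*Proof.* (4)$\Rightarrow$(3): given $\delta$, take an almost strongly compact $\kappa>\delta$. (3)$\Rightarrow$(4): given an infinite $\kappa_0$, choose $\kappa_{n+1}>\kappa_n$ that is $\kappa_n^+$-strongly compact, and let $\kappa=\sup_n\kappa_n$. If $\delta<\kappa$, then $\delta\le\kappa_n^+$ for some $n$. So $\kappa_{n+1}$, and hence $\kappa\ge\kappa_{n+1}$, is $\delta$-strongly compact. Thus $\kappa>\kappa_0$ is almost strongly compact. $\square$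

## 9. From uniform ultrafilters to fine ones, after Ketonen

**Proposition 9.1.** Let $\delta$ be regular uncountable and $\kappa\ge\delta$ a cardinal such that every regular $\lambda\ge\kappa$ carries a $\delta$-complete uniform ultrafilter. Then $\kappa$ witnesses $\mathrm F(\delta)$.

Fix a regular $\lambda\ge\kappa$. A uniform ultrafilter gives (6.1), and we would like a set in $M$ of $M$-size $<j(\kappa)$ that contains $j(i)$ for all $i<\lambda$. An arbitrary uniform ultrafilter gives no such set directly. The remedy is to choose one that is minimal in a well-founded order.

If $Z\in W$ and $U_\xi$ $(\xi\in Z)$ are ultrafilters on $\lambda$, the *$W$-limit* of the $U_\xi$ is the ultrafilter $\{X:\{\xi\in Z:X\in U_\xi\}\in W\}$. If $W$ and all $U_\xi$ are $\delta$-complete (or $\aleph_1$-complete), so is the limit, directly from the definition.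

**Definition (the order $\prec$).** For $\aleph_1$-complete ultrafilters $U,W$ on $\lambda$, put $U\prec W$ if $U$ is the $W$-limit of $\aleph_1$-complete ultrafilters $U_\xi$ on $\lambda$, $\xi\in Z\in W$, with $\xi\in U_\xi$, where $\xi=\{\eta:\eta<\xi\}$.

For example, if $W$ is principal at $\beta$, then $U\prec W$ iff $\beta\in U$; so principal ultrafilters are ordered as their points.

**Step 1: $\prec$ has no infinite descending sequence.** Suppose it has. Among all pairs of a sequence $D_0\succ D_1\succ\cdots$ and an ordinal $\alpha\le\lambda$ with $\alpha\in D_0$, choose one with $\alpha$ least. Let $Z_n$ and $U^n_\xi$ $(\xi\in Z_n)$ witness $D_{n+1}\prec D_n$. We push the whole sequence down to one point $\xi<\alpha$. Put $E^1_\xi=U^0_\xi$ for $\xi\in Z_0$, and when $E^n_\xi$ is defined and $Z_n\in E^n_\xi$ put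
$$E^{n+1}_\xi=\{X:\{\eta\in Z_n:X\in U^n_\eta\}\in E^n_\xi\}.$$
By induction on $n\ge1$: $E^n_\xi$ is defined for $D_0$-almost all $\xi$, and $D_n=\{X:\{\xi:X\in E^n_\xi\}\in D_0\}$. For $n=1$ this is the definition. Given it for $n$, from $Z_n\in D_n$ we get $Z_n\in E^n_\xi$ for almost all $\xi$, so $E^{n+1}_\xi$ is defined for almost all $\xi$; and $X\in D_{n+1}$ iff $\{\eta\in Z_n:X\in U^n_\eta\}\in D_n$ iff this set is in $E^n_\xi$ for almost all $\xi$ iff $X\in E^{n+1}_\xi$ for almost all $\xi$. All $E_\xi^n$ are $\aleph_1$-complete. By $\aleph_1$-completeness of $D_0$, almost every $\xi$ has all $E^n_\xi$ defined, and since $\alpha\in D_0$ we may pick such a $\xi<\alpha$. By construction $E^{n+1}_\xi\prec E^n_\xi$ for all $n\ge1$, and $\xi\in U^0_\xi=E^1_\xi$. So the sequence $E^1_\xi\succ E^2_\xi\succ\cdots$ with the ordinal $\xi<\alpha$ contradicts the minimality of $\alpha$.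

Hence there is a $\delta$-complete uniform ultrafilter $D$ on $\lambda$ that is $\prec$-minimal among such. Let $j:V\to M=\mathrm{Ult}(V,D)$ and $\gamma=\sup j[\lambda]$. We also use that $j$ fixes all ordinals below $\delta$: if $\rho<\delta$ were least with $\rho<j(\rho)$, write $\rho=[h]$ with $h<\rho$ almost everywhere; by $\delta$-completeness $h$ is constant almost everywhere, with value some $\sigma<\rho$, so $\rho=j(\sigma)=\sigma$, a contradiction.

**Step 2: $[\mathrm{id}]=\gamma$.** Otherwise, by (6.1), $\gamma=[h]$ with $h:\lambda\to\lambda$ and $h(\xi)<\xi$ almost everywhere. The image ultrafilter $h_*D=\{X:h^{-1}[X]\in D\}$ is $\delta$-complete, and it contains all tails since $[h]\ge j(\eta)$ for all $\eta<\lambda$. It is the $D$-limit of the principal ultrafilters at $h(\xi)<\xi$. So $h_*D\prec D$, contradicting minimality.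

**Step 3: $\operatorname{cf}\xi<\kappa$ for $D$-almost all $\xi$.** This is where the hypothesis at all regular cardinals $\ge\kappa$ enters. Otherwise $\operatorname{cf}\xi\ge\kappa$ for almost all $\xi$. For such $\xi$ transport a $\delta$-complete uniform ultrafilter on $\operatorname{cf}\xi$ along an increasing cofinal map $\operatorname{cf}\xi\to\xi$. We obtain a $\delta$-complete ultrafilter $E_\xi$ on $\lambda$ with $[\eta,\xi)\in E_\xi$ for all $\eta<\xi$; in particular $\xi\in E_\xi$. The $D$-limit of the $E_\xi$ is $\delta$-complete, contains each tail $[\eta,\lambda)$ (because almost all $\xi$ exceed $\eta$), and is $\prec D$, a contradiction.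

**Step 4: a small set covering $j[\lambda]$.** Choose cofinal $A_\xi\subseteq\xi$ with $|A_\xi|<\kappa$ for almost all $\xi$, and let $A=[\xi\mapsto A_\xi]\in M$. By Step 2 and Łoś's theorem, $A$ is cofinal in $\gamma$, and $|A|^M<j(\kappa)$. Define a continuous increasing sequence $\vec\eta=(\eta_i)_{i<\lambda}$ in $\lambda$ with $\eta_0=0$ and
$$A\cap[j(\eta_i),j(\eta_{i+1}))\ne\emptyset\qquad(i<\lambda).$$
Given $\eta_i$, there is $a\in A$ with $a\ge j(\eta_i)$, and then $\eta_{i+1}>\eta_i$ with $j(\eta_{i+1})>a$; at limits take suprema, which are below $\lambda$ by regularity. Let
$$s=\{k<j(\lambda):A\cap[j(\vec\eta)(k),j(\vec\eta)(k+1))\ne\emptyset\}\in M.$$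
The intervals are disjoint, so $|s|^M\le|A|^M<j(\kappa)$. For $i<\lambda$ we have $j(\vec\eta)(j(i))=j(\eta_i)$ and $j(\vec\eta)(j(i)+1)=j(\eta_{i+1})$, so $j(i)\in s$.

**Step 5: the fine ultrafilter.** Since $s\in j(P_\kappa(\lambda))$, the family $W=\{X\subseteq P_\kappa(\lambda):s\in j(X)\}$ is an ultrafilter on $P_\kappa(\lambda)$. It is fine, because $j(i)\in s$. It is $\delta$-complete: if $\vec X=(X_\iota)_{\iota<\rho}$ is a sequence in $W$ with $\rho<\delta$, then $j(\rho)=\rho$ and $j(\vec X)(\iota)=j(X_\iota)$, so $j(\bigcap_\iota X_\iota)=\bigcap_{\iota<\rho}j(X_\iota)\ni s$. For an arbitrary nonempty $Y$, regard $Y$ as a subset of a regular $\lambda\ge\kappa$ and push $W$ forward along $s\mapsto s\cap Y$; fineness and $\delta$-completeness are kept. This proves Proposition 9.1. $\square$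

## 10. Compactness bounds quotients

**Proposition 10.1.** Let $\delta$ be regular uncountable, $\Sigma$ a (many-sorted) signature with arities $<\delta$, $T$ a set of $L_{\delta,\delta}(\Sigma)$-sentences, and $\mathcal K$ the category of models of $T$ and all homomorphisms. If $\mathrm F(\delta)$ holds, then $\mathcal K$ is co-well-powered.

Here $L_{\delta,\delta}$ allows conjunctions, disjunctions and quantifier blocks of length $<\delta$, and $|\Sigma|$ counts sorts and symbols. Fix $A\in\mathcal K$ and an infinite cardinal $\kappa>\delta+|A|+|T|+|\Sigma|$ witnessing $\mathrm F(\delta)$. We bound the size of $B$ for every epimorphism $A\to B$ by a number that depends on $\kappa$ only.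

**Step 1: compactness.** If every subset of size $<\kappa$ of a nonempty set $\Gamma$ of $L_{\delta,\delta}$-sentences, in any signature with arities $<\delta$, has a model, then $\Gamma$ has a model. For $s\in P_\kappa(\Gamma)$ let $M_s\models s$, and let $W$ be a $\delta$-complete fine ultrafilter on $P_\kappa(\Gamma)$. Form the ultraproduct; its elements of a given sort are classes, modulo equality almost everywhere, of partial sections defined on a set in $W$, so that empty sorts cause no trouble. Operations have fewer than $\delta$ arguments, so they are defined on a set in $W$. Łoś's theorem reads: a formula holds of $([a_i])_{i<\rho}$, $\rho<\delta$, iff it holds of $(a_i(s))_i$ in $M_s$ for $W$-almost all $s$. It is proved by the usual induction: atomic formulas hold by definition, negation uses that $W$ is an ultrafilter, conjunctions of length $<\delta$ use $\delta$-completeness, and for an existential block one chooses witnesses at almost all $s$, which form fewer than $\delta$ partial sections. For $\varphi\in\Gamma$ the set $\{s:\varphi\in s\}$ is in $W$, so $\varphi$ holds in the ultraproduct.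

**Step 2: epimorphisms give small inconsistent theories.** Let $e:A\to B$ be an epimorphism and $b\in B$. Call a formula *simple* if it is $R(\vec v)$ or $h(\vec v)=w$, for a relation symbol $R$ or operation symbol $h$ and variables $\vec v,w$. With new constants $c_x,d_x$ $(x\in B)$, let $\Gamma_b$ consist of

* $T$;
* $\varphi(c_{\vec x})$ and $\varphi(d_{\vec x})$ for every simple $\varphi$ with $B\models\varphi[\vec x]$;
* $c_{e(a)}=d_{e(a)}$ for $a\in A$;
* $c_b\ne d_b$.

A model of $\Gamma_b$ would give $C\in\mathcal K$ and maps $u(x)=c_x$, $v(x)=d_x$ from $B$ to $C$. These are homomorphisms by the second item, with $ue=ve$ and $u(b)\ne v(b)$, which is impossible. So by Step 1 some $\Delta_b\subseteq\Gamma_b$ with $|\Delta_b|<\kappa$ has no model.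

**Step 3: a code for each $b$.** Let $S_b\subseteq B$ consist of $b$, $e[A]$ and all $x$ with $c_x$ or $d_x$ occurring in $\Delta_b$. Each sentence contains fewer than $\delta$ constants, so $|S_b|<\kappa$. Enumerate $S_b=\{s^b_i:i<\sigma_b\}$ without repetition, with $\sigma_b<\kappa$ and $s^b_0=b$. The code of $b$ consists of

* $\sigma_b$ and the sorts of the $s^b_i$;
* the set $p_b$ of simple formulas in variables $v_i$ $(i<\sigma_b)$ that are true of $(s^b_i)_i$ in $B$;
* the map $A\to\sigma_b$ sending $a$ to the index of $e(a)$.

There are at most $|\Sigma|\cdot\kappa^{<\delta}\le2^\kappa$ simple formulas in the variables $v_i$ $(i<\kappa)$. Hence there are at most $2^{2^\kappa}$ codes.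

**Step 4: distinct elements have distinct codes.** Suppose $b\ne b'$ have the same code. We build a model of $\Delta_b$ on $B$ itself. Interpret $c_{s^b_i}$ by $s^b_i$ and $d_{s^b_i}$ by $s^{b'}_i$; the sorts agree. Constants $c_x,d_x$ with $x\notin S_b$ do not occur in $\Delta_b$; interpret them by $x$. Then $T$ holds. The sentences $\varphi(c_{\vec x})$ in $\Delta_b$ hold, and the sentences $\varphi(d_{\vec x})$ hold since $p_b=p_{b'}$. For $a\in A$, the element $e(a)$ has the same index $i$ in both enumerations, so $c_{e(a)}$ and $d_{e(a)}$ are interpreted by $s^b_i=e(a)=s^{b'}_i$. Finally $c_b\ne d_b$ holds, because $s^b_0=b\ne b'=s^{b'}_0$. So $\Delta_b$ has a model, a contradiction.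

Hence $|B|\le2^{2^\kappa}$ for every epimorphism $A\to B$, and the epimorphisms with domain $A$ form a set up to isomorphism under $A$. $\square$

## 11. Exact strength: proof of Theorem 3

**Step 1: the local equivalences.** Fix an infinite $\mu$ and let $\delta=\mu^+$. If $\mathcal K_\mu$ is co-well-powered, then its initial object $\emptyset$ has only a set of quotients. If $\emptyset$ has only a set of quotients, then by the proof of Theorem 1 the regular $\lambda$ without a $\mu^+$-complete uniform ultrafilter do not form a proper class, so all sufficiently large regular $\lambda$ carry one. If so, Proposition 9.1, with a large enough $\kappa\ge\delta$, gives $\mathrm F(\mu^+)$, and Lemma 8.1 gives a $\mu^+$-strongly compact cardinal. If there is one, then $\mathrm F(\mu^+)$ holds by Lemma 8.1. Now $\mathcal K_\mu$ is the category of models, with all homomorphisms, of a set of $L_{\mu^+,\mu^+}$-sentences in a signature with arities $\le\mu$. So it is co-well-powered by Proposition 10.1.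

**Step 2: the global equivalences.** (1)$\Rightarrow$(2): $\mathcal K_\mu$ is accessible for every infinite $\mu$, so (1) makes it co-well-powered, and Step 1 applies; for finite $\mu$, the statement follows from the one for $\aleph_0$. (2)$\Rightarrow$(3): given $\delta$, choose an infinite $\mu\ge\delta$; Step 1 gives a $\mu^+$-strongly compact cardinal, which is $\delta$-strongly compact. (3)$\iff$(4) is Lemma 8.2. (3)$\Rightarrow$(1): every accessible category is equivalent to the category of models and homomorphisms of a basic theory in some $L_{\delta,\delta}$ with $\delta$ regular (Adámek–Rosický, *Locally Presentable and Accessible Categories*, Thm 5.35), and $\delta$ may be taken uncountable, since enlarging $\delta$ enlarges the logic. By (3) and Lemma 8.1, $\mathrm F(\delta)$ holds, and Proposition 10.1 applies. Co-well-poweredness is invariant under equivalence. $\blacksquare$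

## 12. Forcing with the whole class of measurables: proof of Theorem 4

The inaccessible $\theta$ served only to cut off the universe after a set forcing. Without it we force with a class. Work in a model $V$ of ZFC + "there is a proper class of measurable cardinals". Define $C$, now an unbounded class, and $\lambda_\kappa$, $P_\kappa$ as in Section 7 without the bound $\theta$. Let $P$ be the class of functions $p$ whose domain is a set $\subseteq C$, with $\emptyset\ne p(\kappa)\in P_\kappa$ for $\kappa\in\operatorname{dom}p$; put $q\le p$ iff $\operatorname{dom}q\supseteq\operatorname{dom}p$ and $q(\kappa)\supseteq p(\kappa)$ for $\kappa\in\operatorname{dom}p$. A missing coordinate stands for the empty condition. So for $\kappa_0\in C$ we have $P\cong P_{<\kappa_0}\times P_{\ge\kappa_0}$, where $P_{<\kappa_0}$ is, up to this reading, the set forcing of Section 7, and (7.1) holds. The construction in (7.2) works for sequences of length $\le2^{\kappa_0}$: at each step the coordinates present form a set, one extends these by zero, and each coordinate behaves as in Section 7 from the step at which it appears.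

**Definition (pretame).** $P$ is *pretame* if for every $p\in P$ and every definable (with parameters) sequence $\langle D_i:i\in a\rangle$ of dense classes, $a$ a set, there are $q\le p$ and sets $d_i\subseteq D_i$ that are predense below $q$.

We use the following from S. D. Friedman, *Fine Structure and Class Forcing* (de Gruyter, 2000), Chapter 2: if $P$ is pretame, then its forcing relation is definable, the truth lemma holds, and $P$ forces all axioms of ZFC except possibly Power Set. As usual, statements about $V[G]$ can be formulated entirely with the forcing relation.

**Step 1: $P$ is pretame.** Let $\kappa_0\in C$, $p=(p_0,u_0)\in P_{<\kappa_0}\times P_{\ge\kappa_0}$, and let $\langle D_i:i\in a\rangle$ be a definable sequence of dense classes with $|a|\le\kappa_0$. Enumerate $a\times P_{<\kappa_0}$ in some type $\vartheta\le\kappa_0$, and run the construction of (7.2) from $u_0$. At the step for $(i,r)$, with current condition $u$ already extended by zeros, choose $r'\le r$ and $u'\le u$ with $(r',u')\in D_i$, record $(r',u')$ in $d_i$, and let $u'$ be the next condition. Let $u^*$ be the final condition.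

The choices are made from proper classes, so here is why the recursion is legitimate. By Replacement, for each $u\in P_{\ge\kappa_0}$ there is an ordinal $\rho(u)$ such that for all $i\in a$ and $r\in P_{<\kappa_0}$ suitable $r'$, $u'$ exist in $V_{\rho(u)}$. Iterating $\kappa_0^+$ times, find a limit $\beta$ with $\operatorname{cf}\beta=\kappa_0^+$, with $a,P_{<\kappa_0},u_0\in V_\beta$, and $\rho(u)<\beta$ for $u\in V_\beta$. Conditions in $V_\beta$ stay in $V_\beta$ when they are extended by one zero per coordinate, and when unions of length $\le\kappa_0$ are taken. Now choose by a fixed well-ordering of $V_\beta$.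

Put $q=(p_0,u^*)\le p$. Each $d_i$ is a set contained in $D_i$, and it is predense below $q$: given $(r,v)\le q$, the pair $(r',u')$ recorded for $(i,r)$ has $r'\le r$ and $v\le u^*\le u'$, so $(r',v)$ extends both $(r,v)$ and $(r',u')$. Since $\kappa_0$ can be taken arbitrarily large in $C$, $P$ is pretame. Note also:
$$\text{if }D_i\text{ is open, then for every }r\in P_{<\kappa_0}\text{ there is }r'\le r\text{ with }(r',u^*)\in D_i ,\tag{12.1}$$
because $(r',u^*)\le(r',u')\in D_i$.

**Step 2: subsets of $\kappa_0$ come from $P_{<\kappa_0}$.** We claim, for $\kappa_0\in C$,
$$\mathcal P(\kappa_0)^{V[G]}=\mathcal P(\kappa_0)^{V[G_{<\kappa_0}]},\tag{12.2}$$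
where $G_{<\kappa_0}$ is generic for the set forcing $P_{<\kappa_0}$. Let $\dot x$ be a name for a subset of $\kappa_0$, and let $D_i$ be the class of conditions deciding "$i\in\dot x$", $i<\kappa_0$. These are open dense and definable. Step 1 gives densely many $q=(p_0,u^*)$ with (12.1), and we show that such a $q$ forces
$$\dot x=\{i<\kappa_0:\exists r\in G_{<\kappa_0}\ (r,u^*)\Vdash i\in\dot x\}.$$
Let $q\in G$. If $r\in G_{<\kappa_0}$, then $(r,u^*)\in G$, so the right side is contained in the left. If $i$ is in the set named by $\dot x$, then by (12.1) the set of $r'$ with $(r',u^*)\in D_i$ is dense in $P_{<\kappa_0}$, so some such $r'$ is in $G_{<\kappa_0}$; as $(r',u^*)\in G$ decides "$i\in\dot x$", it decides it positively. The set $\{(i,r):(r,u^*)\Vdash i\in\dot x\}$ is in $V$ by definability of forcing, so the right side is in $V[G_{<\kappa_0}]$.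

**Step 3: Power Set.** By (12.2), $\mathcal P(\kappa_0)$ is a set in $V[G]$ for each $\kappa_0\in C$. Since $C$ is unbounded and Choice holds in $V[G]$, every set of $V[G]$ injects into some $\kappa_0\in C$, so by Replacement it has a power set. So $V[G]\models$ ZFC.

**Step 4: measurables and nonreflecting sets.** Steps 4 and 6 of Section 7 now apply with (12.2) in place of (7.3), since they only used set forcing over $V$ and the fact that $V[G]$ and $V[G_{<\kappa_0}]$ have the same subsets of $\kappa_0$. In detail, for $\kappa_0\in C$ the forcing $P_{<\kappa_0}$ has size $<\kappa_0$, so $\kappa_0$ is measurable in $V[G_{<\kappa_0}]$ by Lemma 7.1, and the witnessing ultrafilter still works in $V[G]$. For $\kappa\in C$ with next element $\kappa'$ of $C$, the regularity of $\lambda_\kappa$ and the stationarity and nonreflection of the generic set are statements about subsets of $\kappa'$, and they hold in $V[G_{<\kappa'}]=V[G_\kappa][G_{<\kappa}]$ by Step 6 of Section 7. So in $V[G]$ every $\kappa\in C$ is measurable, and every $\lambda_\kappa$ is regular with a nonreflecting stationary subset of $S^{\lambda_\kappa}_\omega$. By Lemma 6.1 no $\lambda_\kappa$ carries an $\aleph_1$-complete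 uniform ultrafilter in $V[G]$.

Hence $V[G]$ satisfies ZFC + "there is a proper class of measurable cardinals" + "there is a proper class of regular cardinals carrying no $\aleph_1$-complete uniform ultrafilter", and by Theorem 1 the category $\mathcal K_{\aleph_0}$ is accessible and not co-well-powered there. All of this is forced over $V$, so the theory is consistent if ZFC + "there is a proper class of measurable cardinals" is. $\blacksquare$
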